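
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{problem}{Problem}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Reflection of $\pi$-weight at singular cardinals\\ in regular spaces}


\begin{abstract}
Is there a singular cardinal $\kappa$ and a regular space of $\pi$-weight at least $\kappa$ all of whose subspaces of size at most $\kappa$ have $\pi$-weight less than $\kappa$? We show that ZFC, if consistent, does not decide this. By a known argument such a $\kappa$ is not a strong limit, so under GCH there is no such space; we show in ZFC that moreover $\kappa$ has uncountable cofinality. On the other hand, for every uncountable regular $\Lambda$ there is a ccc forcing that adds one first countable, zero-dimensional Hausdorff space of size and density $\Lambda$ which has the required property for all singular $\kappa<\Lambda$ of uncountable cofinality at once. The space is built from a generic sequence of sets of integers, decreasing modulo finite sets, and imitates the topology of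 final segments on the ordinal $\Lambda$.
\end{abstract}

\section{The question}

\subsection{Definitions and the regular case}

A \emph{$\pi$-base} of a space $X$ is a family $\mathcal B$ of nonempty open sets such that every nonempty open set contains a member of $\mathcal B$. The \emph{$\pi$-weight} of $X$ is
\[
\pi(X)=\omega+\min\{|\mathcal B|:\mathcal B\text{ is a $\pi$-base of }X\},
\]
the \emph{weight} $w(X)$ is defined in the same way from bases, and the \emph{density} $d(X)$ is the least size of a dense subset. Choosing a point from each member of a $\pi$-base gives a dense set, so $d(X)\le\pi(X)$. Subspaces carry the subspace topology. \emph{Regular} spaces are $T_1$ by definition.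

Can a large value of such a cardinal function always be seen on a small subspace? For a cardinal $\kappa$, call a space $X$ (regular or not) a \emph{$\kappa$-example} if $\pi(X)\ge\kappa$ but $\pi(Y)<\kappa$ for every $Y\subseteq X$ with $|Y|\le\kappa$. For weight in place of $\pi$-weight there are no such examples: by a theorem of Hajnal and Juh\'asz, for every space $X$ and every infinite $\kappa$, if $w(Y)<\kappa$ for all $Y\subseteq X$ with $|Y|\le\kappa$, then $w(X)<\kappa$. For $\pi$-weight it is known that there is no $\kappa$-example when $\kappa$ is regular. For regular spaces this has a short proof, part (c) of the following lemma; its ingredients (a) and (b) will be used again.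

\begin{lemma}\label{basic}
Let $X$ be a space.
\begin{enumerate}
\item[(a)] If $X$ is regular and $D$ is dense in $X$, then $\pi(X)\le\pi(D)$.
\item[(b)] If $\lambda$ is an infinite regular cardinal and $d(X)\ge\lambda$, then there is $Y\subseteq X$ with $|Y|=d(Y)=\lambda$.
\item[(c)] If $\kappa$ is an infinite regular cardinal, then no regular space is a $\kappa$-example.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal B$ be a $\pi$-base of $D$ with $|\mathcal B|\le\pi(D)$. We claim that $\{\operatorname{int}\overline B:B\in\mathcal B\}$, with closures and interiors taken in $X$, is a $\pi$-base of $X$. If $B=\tilde B\cap D$ with $\tilde B$ open in $X$, then $\tilde B\subseteq\overline B$ because $D$ is dense, so $\operatorname{int}\overline B\ne\emptyset$. Given a nonempty open $U$, regularity gives a nonempty open $W$ with $\overline W\subseteq U$. Take $B\in\mathcal B$ with $B\subseteq W\cap D$; then $\operatorname{int}\overline B\subseteq\overline W\subseteq U$.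

(b) Choose recursively $x_\alpha\in X\setminus\overline{\{x_\beta:\beta<\alpha\}}$ for $\alpha<\lambda$; this is possible since a set of size less than $\lambda$ is not dense. Let $Y=\{x_\alpha:\alpha<\lambda\}$. As $\lambda$ is regular, any subset of $Y$ of size less than $\lambda$ lies in some $\{x_\beta:\beta<\alpha\}$, whose closure misses $x_\alpha$. So $d(Y)=\lambda$.

(c) Let $X$ be regular with $\pi(X)\ge\kappa$. If $d(X)\ge\kappa$, the set $Y$ from (b) with $\lambda=\kappa$ has $|Y|=\kappa$ and $\pi(Y)\ge d(Y)=\kappa$. If $d(X)<\kappa$, let $D$ be dense with $|D|<\kappa$; then $\pi(D)\ge\pi(X)\ge\kappa$ by (a).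
\end{proof}

For singular $\kappa$, part (a) still disposes of regular spaces with $d(X)\le\kappa$. What breaks down is (b): a sequence of length $\kappa$, each point of which is outside the closure of its predecessors, has no dense bounded subset, but it may have a dense subset of size $\operatorname{cf}(\kappa)$. The following example shows that this really happens.

\begin{example}\label{final}
\emph{For every singular $\kappa$ there is a $T_1$ $\kappa$-example.} (That there is one is a result of van Douwen.) Let $X=\kappa^+$ with base consisting of the sets $[\alpha,\kappa^+)\setminus F$, where $\alpha<\kappa^+$ and $F$ is finite. This is a $T_1$ space. A set of size at most $\kappa$ is bounded by some $\alpha<\kappa^+$ and misses $[\alpha,\kappa^+)$, so $\pi(X)\ge d(X)\ge\kappa^+$.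

Let $Y\subseteq X$ be nonempty with $|Y|\le\kappa$. Write $Y=Y_0\cup E$, where $E$ is a finite final segment of $Y$ and $Y_0=Y\setminus E$ is empty or has no largest element. Each $e\in E$ is isolated in $Y$, since $(Y\cap[e,\kappa^+))\setminus(E\setminus\{e\})=\{e\}$. If $Y_0=\emptyset$, then $Y$ is finite and $\pi(Y)=\omega<\kappa$. Otherwise let $C\subseteq Y_0$ be cofinal in $Y_0$ of size $\nu=\operatorname{cf}(\sup Y_0)\le|Y_0|\le\kappa$; since $\nu$ is regular and $\kappa$ is singular, $\nu<\kappa$. The sets $\{e\}$ for $e\in E$ and $Y_0\cap[c,\kappa^+)$ for $c\in C$ are open in $Y$, and they form a $\pi$-base of $Y$: if $O=(Y\cap[\alpha,\kappa^+))\setminus F$ is nonempty and misses $E$, it contains a point of $Y_0$, so $\alpha<\sup Y_0$, and $Y_0\cap[c,\kappa^+)\subseteq O$ for every $c\in C$ above $\alpha$ and above the finite set $F\cap Y_0$. Hence $\pi(Y)\le\omega+\nu<\kappa$.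
\end{example}

Any two nonempty open sets of this space meet, so it is far from Hausdorff. Two facts are known about Hausdorff spaces. Van Douwen constructed, under additional set-theoretic assumptions, Hausdorff $\kappa$-examples for certain singular $\kappa$ with $\omega<\operatorname{cf}(\kappa)<\kappa$. On the other hand, $w(X)\le2^{2^{\pi(X)}}$ for every Hausdorff space $X$; consequently, by the theorem of Hajnal and Juh\'asz, there is no Hausdorff $\kappa$-example when $\kappa$ is a strong limit, that is, when $2^\lambda<\kappa$ for all $\lambda<\kappa$. For regular spaces the following is asked, and left open, in \cite{source}.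

\begin{problem}
Is there a singular cardinal $\kappa$ and a regular space $X$ such that $\pi(X)\ge\kappa$ but $\pi(Y)<\kappa$ for every subspace $Y\subseteq X$ of cardinality at most $\kappa$?
\end{problem}

Example~\ref{final} suggests that one should look for spaces, while the bound for Hausdorff spaces speaks against them when the power function grows slowly. Both intuitions turn out to be right: the existence of such a pair $(\kappa,X)$ is independent of ZFC.

\subsection{Results}

For a space $Z$, $c(Z)$ is $\omega$ plus the supremum of the sizes of disjoint families of nonempty open sets, and $\chi(Z)$ is the least infinite cardinal such that every point has a local base of at most that size.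

\begin{theorem}[ZFC]\label{A}
Let $\kappa$ be singular, $\mu=\operatorname{cf}(\kappa)$, and let $X$ be a regular $\kappa$-example. Then:
\begin{enumerate}
\item[(1)] $d(X)>\kappa$.
\item[(2)] $\kappa$ is not a strong limit.
\item[(3)] $\mu>\omega$.
\item[(4)] $X$ has an open subspace $X'$ with $d(X')>\kappa$ and with no disjoint family of $\mu$ nonempty open sets. Hence $\kappa<2^{\mu\cdot\chi(X)}$. If $\mu=\omega_1$ and $X$ is first countable, then $\kappa<2^\omega$.
\end{enumerate}
\end{theorem}

Part (2) is contained in the known result on Hausdorff spaces just quoted; for regular spaces it follows quickly from (1), and we include the proof.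

\begin{theorem}\label{B}
Let $\Lambda$ be an uncountable regular cardinal. There is a ccc poset $P$ forcing that there is a first countable, zero-dimensional Hausdorff (hence regular) space $X$ with $|X|=d(X)=\pi(X)=\Lambda$ such that for every singular $\kappa<\Lambda$ with $\operatorname{cf}(\kappa)>\omega$, every $Y\subseteq X$ with $|Y|\le\kappa$ has $\pi(Y)<\kappa$. So this one space is a $\kappa$-example for all such $\kappa$ simultaneously.
\end{theorem}

\begin{corollary}\label{C}
\begin{enumerate}
\item[(i)] Under GCH there is no pair $(\kappa,X)$ as in the Problem.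
\item[(ii)] There is a ccc forcing after which there is such a pair with $\kappa=\aleph_{\omega_1}$. So, if ZFC is consistent, it neither proves nor refutes the existence of such a pair.
\item[(iii)] If $\operatorname{cf}(\kappa)=\omega<\kappa$, then ZFC proves that there is no regular $\kappa$-example. If $\omega<\operatorname{cf}(\kappa)<\kappa$, then some ccc (hence cardinal- and cofinality-preserving) forcing adds one. In particular $\aleph_{\omega_1}$ is the least possible $\kappa$, and it can occur.
\item[(iv)] The bound $\kappa<2^\omega$ in Theorem~\ref{A}(4) is optimal: if GCH holds and $\operatorname{cf}(\kappa)=\omega_1<\kappa$, then a ccc forcing adds a first countable regular $\kappa$-example and makes $2^\omega=\kappa^+$.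
\end{enumerate}
\end{corollary}

\begin{proof}[Proof of the corollary from the theorems]
(i) Under GCH every singular $\kappa$ is a strong limit: if $\lambda<\kappa$ is infinite, then $2^\lambda=\lambda^+<\kappa$. Apply Theorem~\ref{A}(2).

(ii) Use Theorem~\ref{B} with $\Lambda=\aleph_{\omega_1+1}$; ccc forcing preserves cardinals and cofinalities, so $\aleph_{\omega_1}$ is still singular of cofinality $\omega_1$. The second sentence follows from this and (i), because $\mathrm{Con}(\mathrm{ZFC})$ implies $\mathrm{Con}(\mathrm{ZFC}+\mathrm{GCH})$.

(iii) The first statement is Theorem~\ref{A}(3). The second is Theorem~\ref{B} with $\Lambda=\kappa^+$. Every singular cardinal is of the form $\aleph_\gamma$ for a limit ordinal $\gamma$, and $\operatorname{cf}(\aleph_\gamma)=\operatorname{cf}(\gamma)$. If this is uncountable, then $\gamma\ge\omega_1$; thus $\aleph_{\omega_1}$ is the least singular cardinal of uncountable cofinality.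

(iv) Apply Theorem~\ref{B} with $\Lambda=\kappa^+$, where the poset $P$ constructed in Section~\ref{sec:poset} has size $\kappa^+$. Every function from $\omega$ to $\kappa^+$ is bounded, so by GCH $(\kappa^+)^\omega\le\kappa^+\cdot\kappa^\omega\le\kappa^+\cdot2^\kappa=\kappa^+$. A subset of $\omega$ in the extension has a nice name, that is, one given by a sequence of $\omega$ antichains of $P$; these are countable, so there are at most $(|P|^\omega)^\omega=\kappa^+$ nice names and $2^\omega\le\kappa^+$ in the extension. Equality holds because $\kappa<2^\omega$ by Theorem~\ref{A}(4), applied in the extension.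
\end{proof}

\section{What ZFC excludes}

Two facts about Hausdorff spaces $Z$ are needed. First, if $D$ is dense in $Z$, then $|Z|\le2^{2^{|D|}}$. Indeed, the map $z\mapsto\{U\cap D:U\text{ open},\,z\in U\}$ is injective: if $y\ne z$ have disjoint open neighborhoods $U$ and $V$, and $U\cap D=V'\cap D$ for some open $V'\ni z$, then the nonempty open set $V\cap V'$ would miss $D$. Second, the Hajnal--Juh\'asz inequality states that $|Z|\le2^{c(Z)\cdot\chi(Z)}$.

\begin{proof}[Proof of Theorem~\ref{A}]
We use repeatedly that $d(Y)\le\pi(Y)<\kappa$ for all $Y\subseteq X$ with $|Y|\le\kappa$.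

(1) If $D$ were dense in $X$ with $|D|\le\kappa$, then $\pi(X)\le\pi(D)<\kappa$ by Lemma~\ref{basic}(a), a contradiction. This is the only place where regularity, rather than the Hausdorff property, is used.

(2) By (1), $|X|>\kappa$. Take $Y\subseteq X$ with $|Y|=\kappa$ and put $\lambda=\omega+d(Y)<\kappa$. Then $\kappa=|Y|\le2^{2^\lambda}$, so $\kappa$ is not a strong limit.

(4), \emph{the subspace $X'$.} The idea is that from $\mu$ disjoint open sets, each of density at least $\kappa$, one could choose subspaces of sizes and densities converging to $\kappa$; their union would have size and density $\kappa$. So we first discard the part of $X$ where open sets have density less than $\kappa$. Let $V$ be the union of all open sets of density less than $\kappa$. Density does not increase when we pass to an open subspace, since a dense set traces a dense set on it. Let $\mathcal U$ be a maximal disjoint family of nonempty open sets of density less than $\kappa$. By maximality, $\bigcup\mathcal U$ is dense in $V$: otherwise some open $W$ with $d(W)<\kappa$ would not be contained in $\overline{\bigcup\mathcal U}$, and $W\setminus\overline{\bigcup\mathcal U}$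 could be added to $\mathcal U$. If $|\mathcal U|\ge\kappa$, then picking one point in each of $\kappa$ members of $\mathcal U$ gives a discrete $Y$ with $|Y|=d(Y)=\kappa$, which is impossible. Hence $d(V)\le|\mathcal U|\cdot\kappa\le\kappa$.

Put $X'=X\setminus\overline V$. The union of a dense subset of $V$ and a dense subset of $X'$ is dense in $X$, so $d(X)\le d(V)+d(X')$, and $d(X')>\kappa$ by (1). Every nonempty open $U\subseteq X'$ has $d(U)\ge\kappa$, since otherwise $U\subseteq V$.

Suppose that $U_i$ $(i<\mu)$ are disjoint nonempty open subsets of $X'$. Let $\lambda_i<\kappa$ $(i<\mu)$ be infinite regular cardinals with supremum $\kappa$. By Lemma~\ref{basic}(b) there are $Y_i\subseteq U_i$ with $|Y_i|=d(Y_i)=\lambda_i$. Let $Y=\bigcup_{i<\mu}Y_i$, so $|Y|=\kappa$. If $D$ is dense in $Y$, then $D\cap U_i$ is dense in the relatively open set $Y\cap U_i=Y_i$, so $|D|\ge\lambda_i$; this holds for all $i$, so $|D|\ge\kappa$. Thus $d(Y)\ge\kappa$, a contradiction. So there is no such family.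

(3) Suppose $\mu=\omega$. We show that $X'$, being an infinite Hausdorff space, has an infinite disjoint family of nonempty open sets, which contradicts what we have just proved. If $X'$ has infinitely many isolated points, take their singletons. Otherwise, removing the finitely many isolated points leaves a nonempty open set $O$ without isolated points. Every nonempty open subset of $O$ has at least two points and so contains two disjoint nonempty open sets. Starting with $Q_0=O$, choose disjoint nonempty open $O_k,Q_{k+1}\subseteq Q_k$ for each $k$; then $\{O_k:k<\omega\}$ is as desired.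

(4), \emph{the inequalities.} We have $\chi(X')\le\chi(X)$, and $c(X')\le\mu$ since all disjoint families of nonempty open subsets of $X'$ have size less than $\mu$. By the Hajnal--Juh\'asz inequality, $\kappa<d(X')\le|X'|\le2^{\mu\cdot\chi(X)}$. If $\mu=\omega_1$, these families are countable, so $c(X')=\omega$, and $\kappa<2^\omega$ when $\chi(X)=\omega$.
\end{proof}

Example~\ref{final} shows that (2) and (3) fail for $T_1$ spaces: there $\kappa$ may be any singular cardinal. For (3) the proof explains why: infinitely many disjoint open sets are what makes countable cofinality impossible, and that space does not even have two.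

\section{The poset and the space}\label{sec:poset}

\subsection{What to aim for}

In a first countable space $\pi(Y)\le\omega+d(Y)$ for every subspace $Y$: a dense set of points together with countable local bases gives a $\pi$-base. So we look for a first countable regular space $X$ with $d(X)\ge\kappa$ in which all subspaces of size at most $\kappa$ have density less than $\kappa$. In Example~\ref{final} the reason for small density is that any cofinal subset of a set $A$ without largest element is dense in $A$. This cannot survive literally in a Hausdorff space: if $U$ and $V$ are disjoint open sets that meet $A$, then one of $A\cap U$ and $A\setminus U$ is cofinal in $A$, but the first misses $V$ and the second misses $U$. We aim for a weaker form: if $\sup A$ has uncountable cofinality $\nu$, then the closure of \emph{some} $D\subseteq A$ of size at most $\nu$ contains a \emph{tail} of $A$. An induction on the order type of $A$ will then suffice when $\operatorname{cf}(\kappa)>\omega$.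

To imitate final segments we attach to each $\alpha<\Lambda$ a set $A_\alpha\subseteq\omega$ such that for $\alpha<\beta$ the set $A_\beta\setminus A_\alpha$ is finite, while $A_\alpha\not\subseteq A_\beta$. A neighborhood of $\alpha$ consists of those $\beta$ for which $A_\beta$ agrees with $A_\alpha$ up to some $m$ and $A_\beta\subseteq A_\alpha$ holds without exceptions. Such a neighborhood is contained in the final segment $[\alpha,\Lambda)$, and for every $\beta$ in this final segment the inclusion $A_\beta\subseteq A_\alpha$ has at most finitely many exceptions. The exact inclusion and the agreement up to $m$ make the neighborhoods clopen and the space Hausdorff. The sets $A_\alpha$ are added by finite approximations.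

\subsection{The poset}

We recall the forcing conventions. We force over a ground model $V$; $q\le p$ means that $q$ is stronger, and $G$ is a $V$-generic filter. If $P$ is ccc (all antichains are countable), then $P$ preserves cardinals and cofinalities, and for a name $\dot c$ of an ordinal only countably many values are forced by some condition, since conditions forcing different values are incompatible. The $\Delta$-system lemma says that for any family $\langle s_i:i\in I\rangle$ of finite sets with $I$ uncountable, there are an uncountable $J\subseteq I$ and a set $\Delta$, called the root, such that $s_i\cap s_j=\Delta$ for any two distinct $i,j\in J$; repetitions among the $s_i$ are allowed.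

A condition of $P$ is $p=(s_p,n_p,\langle a^p_\alpha:\alpha\in s_p\rangle)$, where $s_p\subseteq\Lambda$ is finite, $n_p\in\omega$, and $a^p_\alpha\subseteq n_p=\{0,\dots,n_p-1\}$. We put $q\le p$ if
\begin{itemize}
\item $s_q\supseteq s_p$, $n_q\ge n_p$, and $a^q_\alpha\cap n_p=a^p_\alpha$ for $\alpha\in s_p$;
\item $a^q_\beta\setminus n_p\subseteq a^q_\alpha$ for all $\alpha<\beta$ in $s_p$.
\end{itemize}
So $p$ fixes the sets $A_\alpha$ ($\alpha\in s_p$) below $n_p$ and promises that above $n_p$ they decrease.

This relation is transitive. Let $r\le q\le p$; only the second clause needs an argument. Let $\alpha<\beta$ be in $s_p$. Elements of $a^r_\beta$ in $[n_p,n_q)$ belong to $a^q_\beta\setminus n_p\subseteq a^q_\alpha\subseteq a^r_\alpha$, and elements of $a^r_\beta\setminus n_q$ belong to $a^r_\alpha$ because $r\le q$.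

For $S\subseteq\Lambda$ let $P_S=\{p\in P:s_p\subseteq S\}$, and let $p\upharpoonright S$ be the condition with the same $n_p$ in which $s_p$ is replaced by $s_p\cap S$, with the same sets $a^p_\alpha$ for $\alpha\in s_p\cap S$. Then
\begin{equation}\label{restr}
p\le p\upharpoonright S,\qquad\text{and if }p\le r\in P_S\text{ then }p\upharpoonright S\le r.
\end{equation}
The first part holds because the second clause in the definition of $q\le p$ is vacuous when $n_q=n_p$; the second part holds because $p\le r$ involves, apart from $s_p\supseteq s_r$, only $n_p$ and the sets $a^p_\alpha$ with $\alpha\in s_r\subseteq s_p\cap S$. For the first reason also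
\begin{equation}\label{union}
\text{if }n_p=n_q\text{ and }a^p_\xi=a^q_\xi\text{ for all }\xi\in s_p\cap s_q,\text{ then }p\cup q\text{ is a condition below }p\text{ and }q,
\end{equation}
where $p\cup q$ has the same $n$, the set $s_p\cup s_q$, and the sets $a_\xi$ given by $p$ and $q$.

$P$ is ccc: among uncountably many conditions there are uncountably many with the same $n$, with the sets $s_p$ forming a $\Delta$-system, and with the same finitely many sets $a^p_\xi\subseteq n$ on the root; any two of these are compatible by (\ref{union}).

In $V[G]$ let $A_\alpha=\bigcup\{a^p_\alpha:p\in G,\ \alpha\in s_p\}$ for $\alpha<\Lambda$.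

\begin{lemma}\label{generic}
In $V[G]$:
\begin{enumerate}
\item[(a)] For all $\alpha<\Lambda$ and $m<\omega$ there is $p\in G$ with $\alpha\in s_p$ and $n_p\ge m$.
\item[(b)] If $p\in G$ and $\alpha\in s_p$, then $A_\alpha\cap n_p=a^p_\alpha$. If also $\beta\in s_p$ and $\alpha<\beta$, then $A_\beta\setminus n_p\subseteq A_\alpha$.
\item[(c)] If $\alpha<\beta<\Lambda$, then $A_\alpha\not\subseteq A_\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given a condition whose first coordinate does not contain $\alpha$, we may add $\alpha$ to it with $a_\alpha=\emptyset$; then we may increase $n$ without adding elements to any set. So these conditions are dense.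

(b) Let $k\in A_\alpha\cap n_p$, say $k\in a^q_\alpha$ with $q\in G$. If $r\in G$ extends $p$ and $q$, then $k\in a^r_\alpha\cap n_p=a^p_\alpha$. The other inclusion is clear. Now let $k\in A_\beta\setminus n_p$, say $k\in a^q_\beta$ with $q\in G$, and let $r\in G$ extend $p$ and $q$. Then $k\in a^r_\beta\setminus n_p\subseteq a^r_\alpha\subseteq A_\alpha$.

(c) Given $p$ with $\alpha,\beta\in s_p$, let $q$ have $s_q=s_p$, $n_q=n_p+1$, and add the element $n_p$ exactly to the sets $a_\gamma$ with $\gamma\in s_p$, $\gamma\le\alpha$. If $\gamma<\gamma'$ are in $s_p$ and $n_p$ is added to $a_{\gamma'}$, it is also added to $a_\gamma$; so $q\le p$. By (b), $q$ forces $n_p\in A_\alpha\setminus A_\beta$. By density, some such $q$ is in $G$.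
\end{proof}

\subsection{The space}

In $V[G]$ let $X=\Lambda$, and for $\alpha<\Lambda$, $m<\omega$ let
\[
U_{\alpha,m}=\{\beta<\Lambda:A_\beta\cap m=A_\alpha\cap m\text{ and }A_\beta\subseteq A_\alpha\}.
\]

\begin{lemma}\label{space}
In $V[G]$ the sets $U_{\alpha,m}$ form a base of a first countable, zero-dimensional Hausdorff topology on $X$, in which $\{U_{\alpha,m}:m<\omega\}$ is a local base at $\alpha$. Moreover $U_{\alpha,m}\subseteq[\alpha,\Lambda)$ and $|X|=d(X)=\pi(X)=\Lambda$. For every $Y\subseteq X$ we have $\pi(Y)\le\omega+d(Y)$.
\end{lemma}

\begin{proof}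
Clearly $\alpha\in U_{\alpha,m}$. If $\beta\in U_{\alpha,m}$ and $k\ge m$, then $U_{\beta,k}\subseteq U_{\alpha,m}$: for $\gamma\in U_{\beta,k}$ we have $A_\gamma\cap m=A_\beta\cap m=A_\alpha\cap m$ and $A_\gamma\subseteq A_\beta\subseteq A_\alpha$. So for $\beta\in U_{\alpha,m}\cap U_{\alpha',m'}$ the set $U_{\beta,\max(m,m')}$ lies in the intersection. Thus we have a base, with the stated local bases.

The sets $U_{\alpha,m}$ are clopen. Let $\beta\notin U_{\alpha,m}$. If $A_\beta\cap m\ne A_\alpha\cap m$, then $U_{\beta,m}\cap U_{\alpha,m}=\emptyset$. Otherwise there is $k\in A_\beta\setminus A_\alpha$; every $\gamma\in U_{\beta,k+1}$ has $k\in A_\gamma$, so $U_{\beta,k+1}\cap U_{\alpha,m}=\emptyset$. If $\alpha\ne\beta$, then $A_\alpha\ne A_\beta$ by Lemma~\ref{generic}(c); if these sets differ at $k$, then $U_{\alpha,k+1}\cap U_{\beta,k+1}=\emptyset$. So $X$ is zero-dimensional and Hausdorff.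

If $\beta<\alpha$, then $A_\beta\not\subseteq A_\alpha$ by Lemma~\ref{generic}(c), so $\beta\notin U_{\alpha,m}$. This gives $U_{\alpha,m}\subseteq[\alpha,\Lambda)$. Since $\Lambda$ is still regular, a set $D\subseteq X$ with $|D|<\Lambda$ is contained in some $\alpha<\Lambda$, and so misses $U_{\alpha,0}$. Hence $d(X)=\Lambda=|X|$.

If $D$ is dense in $Y$, then $\{U_{\alpha,m}\cap Y:\alpha\in D,\ m<\omega\}$ is a $\pi$-base of $Y$, because a nonempty open subset of $Y$ contains some $\alpha\in D$ and then some $U_{\alpha,m}\cap Y$. So $\pi(Y)\le\omega+d(Y)$, and in particular $\pi(X)=\Lambda$.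
\end{proof}

It remains to show that $d(Y)<\kappa$ for all $Y\subseteq X$ with $|Y|\le\kappa$.

\section{A small set whose closure contains a tail}

In $V[G]$ consider a nonempty set $A\subseteq\Lambda$ without largest element such that $\delta=\sup A$ has uncountable cofinality. We look for a small $D\subseteq A$ whose closure contains a tail of $A$. If $\alpha\in A$ has a neighborhood whose trace on $A$ is bounded in $\delta$, we have no hope of reaching $\alpha$ from points far up in $A$. The next lemma will show that such points are bounded in $\delta$. The other points will be reached by an amalgamation of conditions.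

\begin{lemma}\label{unc}
In $V[G]$, if $I\subseteq\Lambda$ is uncountable and $f:I\to\omega$, then there are $\alpha<\beta$ in $I$ with $\beta\in U_{\alpha,f(\alpha)}$.
\end{lemma}

\begin{proof}
Suppose not. Shrinking $I$, we may assume that $f$ is constant with value $m$, and that $I$ has order type $\omega_1$. So there are names $\dot\alpha_i$ for the elements of $I$ in increasing order, and $p\in G$ forcing that $\langle\dot\alpha_i:i<\omega_1\rangle$ is strictly increasing and that $\dot\alpha_j\notin U_{\dot\alpha_i,m}$ for $i<j<\omega_1$. In $V$, choose for each $i$ some $p_i\le p$ and $\alpha_i\in s_{p_i}$ such that $n_{p_i}\ge m$ and $p_i\Vdash\dot\alpha_i=\alpha_i$. Passing to an uncountable set of indices, we may assume that $n_{p_i}=n$ and $a^{p_i}_{\alpha_i}=u$ do not depend on $i$, and, by the $\Delta$-system lemma and the finiteness of $\mathcal P(n)$, that any two $p_i,p_j$ agree on $s_{p_i}\cap s_{p_j}$. Take two such indices $i<j$. By (\ref{union}), $r=p_i\cup p_j$ extends both, so $\alpha_i<\alpha_j$. Both ordinals are in $s_r$ and $n_r=n$, so by Lemma~\ref{generic}(b) $r$ forces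
\[
A_{\alpha_j}\cap n=u=A_{\alpha_i}\cap n\qquad\text{and}\qquad A_{\alpha_j}\setminus n\subseteq A_{\alpha_i}.
\]
That is, $r\Vdash\alpha_j\in U_{\alpha_i,n}\subseteq U_{\alpha_i,m}$, a contradiction.
\end{proof}

\subsection{The amalgamation in a small case}\label{small}

This subsection is motivation; the proof is in the next one. Let $S\in V$ be a set that is rich enough in a sense to be determined. We want the closure of $A\cap S$ to contain a tail of $A$. So let $\alpha\in A\setminus S$ and suppose that $q\in G$ forces that some $U_{\alpha,m}$ misses $\dot A\cap S$, where $\dot A$ is a name for $A$, $\alpha\in s_q$ and $n=n_q\ge m$. We look for $\beta\in A\cap S$ above $\alpha$ and a condition below $q$ that puts $\beta$ into $\dot A\cap U_{\alpha,n}$. The difficulty is that in $V[G]$ the point $\beta$ is \emph{not} in $U_{\alpha,m}$, so we cannot use a condition of $G$. Instead we take a condition of $G$, forget what it says outside $S$, and fill in this information anew.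

Consider the simplest case with points of $S$ on both sides of $\alpha$: $s_q=\{\gamma_0,\alpha,\gamma_1\}$ with $\gamma_0<\alpha<\gamma_1$ and $\gamma_0,\gamma_1\in S$. Write $u=a^q_\alpha$. Let $r\in G\cap P_S$ extend $q\upharpoonright S$, let $\beta\in s_r$, $\beta>\alpha$, and $N=n_r$. We try to find $t\le q,r$ with $s_t=s_r\cup\{\alpha\}$ and $n_t=N$. The only freedom is the set $x=a^t_\alpha\setminus n\subseteq[n,N)$.
\begin{itemize}
\item $t\le r$ holds automatically, since $n_t=n_r$.
\item $t\le q$ means $a^r_{\gamma_1}\setminus n\subseteq x\subseteq a^r_{\gamma_0}$ (and $a^r_{\gamma_1}\setminus n\subseteq a^r_{\gamma_0}$, which we know from $r\le q\upharpoonright S$).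
\item $t$ forces $\beta\in U_{\alpha,n}$ if $a^r_\beta\cap n=u$ and $a^r_\beta\setminus n\subseteq x$. Beyond $N$ the inclusion $A_\beta\subseteq A_\alpha$ is automatic, since $\alpha<\beta$ are both in $s_t$.
\end{itemize}
The smallest candidate is $x=(a^r_{\gamma_1}\cup a^r_\beta)\setminus n$. It works exactly when
\[
a^r_\beta\cap n=u\qquad\text{and}\qquad a^r_\beta\setminus n\subseteq a^r_{\gamma_0}.
\]
This is a requirement on $\beta$ with parameters $\gamma_0,n,u$ only, so it does not mention $\alpha$; and $\alpha$ itself satisfies its analogue, $A_\alpha\cap n=u$ and $A_\alpha\setminus n\subseteq A_{\gamma_0}$, as does every point of $U_{\alpha,n}$. So we need $S$ to be so rich that when cofinally many points of $A$ satisfy such a requirement with parameters from $S$, then cofinally many points of $A\cap S$ do. In addition, $r$ should force $\beta\in\dot A$, so membership in $\dot A$ of points of $S$ should be decided by conditions in $P_S$.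

\subsection{The lemma}

\begin{lemma}\label{tail}
In $V[G]$ let $A\subseteq\Lambda$ be nonempty without largest element, and suppose that $\delta=\sup A$ has cofinality $\nu>\omega$. Then there are $D\subseteq A$ with $|D|\le\nu$ and $\eta<\delta$ such that $A\setminus\eta\subseteq\overline D$.
\end{lemma}

\begin{proof}
\emph{Step 1: the bad points.} Let $B$ be the set of all $\alpha\in A$ such that $U_{\alpha,m}\cap A$ is bounded in $\delta$ for some $m$. We claim that $B$ is bounded in $\delta$. Otherwise, since $\operatorname{cf}(\delta)\ge\omega_1$, we can choose recursively, for $i<\omega_1$, points $\alpha_i\in B$ and $m_i<\omega$, $\gamma_i<\delta$ with $U_{\alpha_i,m_i}\cap A\subseteq\gamma_i$, such that $\alpha_i>\alpha_j$ and $\alpha_i\ge\gamma_j$ for all $j<i$. Then $\alpha_i\notin U_{\alpha_j,m_j}$ whenever $j<i$. This contradicts Lemma~\ref{unc} for $I=\{\alpha_i:i<\omega_1\}$ and $f(\alpha_i)=m_i$.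

Fix $\eta<\delta$ with $B\subseteq\eta$. It suffices to find $D\subseteq A$ with $|D|\le\nu$ and $A\setminus B\subseteq\overline D$.

\emph{Step 2: the set $S$.} For finite $F\subseteq\Lambda$ and $u\subseteq m<\omega$ put
\[
W(F,m,u)=\{\beta<\Lambda:A_\beta\cap m=u\text{ and }A_\beta\setminus m\subseteq A_\gamma\text{ for all }\gamma\in F\}.
\]
Let $\dot A$ be a name for $A$, and let $p_0\in G$ force that $\dot A$ is a cofinal subset of $\delta$ and $\operatorname{cf}(\delta)=\nu$. We work in $V$.

For each $(F,m,u)$ fix names $\dot c_i$ $(i<\nu)$ such that $p_0$ forces the following: if $\dot A\cap W(F,m,u)$ is cofinal in $\delta$, then $\{\dot c_i:i<\nu\}$ is a subset of it that is cofinal in $\delta$; otherwise all $\dot c_i$ are $0$. Let $C(F,m,u)$ be the set of all $\xi$ such that some condition below $p_0$ forces $\dot c_i=\xi$ for some $i<\nu$. By ccc, $|C(F,m,u)|\le\nu$.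

For $\xi<\delta$ the conditions deciding the statement $\xi\in\dot A$ are dense. Let $J_\xi$ be a maximal antichain consisting of such conditions, and let $T_\xi=\bigcup\{s_p:p\in J_\xi\}$, a countable set.

Put $S_0=\emptyset$ and
\[
S_{k+1}=S_k\cup\bigcup\{C(F,m,u):F\in[S_k]^{<\omega},\ u\subseteq m<\omega\}\cup\bigcup\{T_\xi:\xi\in S_k\cap\delta\},
\]
where $[S_k]^{<\omega}$ is the set of finite subsets of $S_k$, and let $S=\bigcup_{k<\omega}S_k$. Then $S\in V$, $S\subseteq\Lambda$, and $|S|\le\nu$ since inductively $|S_k|\le\nu$. In $V[G]$ we have:
\begin{itemize}
\item[(a)] If $F\subseteq S$ is finite and $A\cap W(F,m,u)$ is cofinal in $\delta$, then so is $A\cap S\cap W(F,m,u)$. Indeed, $F\subseteq S_k$ for some $k$, and since $p_0\in G$, the values of the $\dot c_i$ belong to $C(F,m,u)\subseteq S_{k+1}$.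
\item[(b)] If $\xi\in A\cap S$, then some $r_0\in G\cap P_S$ forces $\xi\in\dot A$. Indeed, $J_\xi\subseteq P_S$ because $T_\xi\subseteq S$, and the element of $G\cap J_\xi$ decides $\xi\in\dot A$ correctly.
\end{itemize}
Let $D=A\cap S$. Then $|D|\le\nu$.

\emph{Step 3: choice of $\beta$ and $r$.} Suppose that $\alpha\in A\setminus B$ but $\alpha\notin\overline D$. Then $\alpha\notin S$. Fix $m<\omega$ and $q\in G$ with $\alpha\in s_q$, $n_q\ge m$ and
\begin{equation}\label{q}
q\Vdash U_{\alpha,m}\cap\dot A\cap S=\emptyset.
\end{equation}
Let $n=n_q$, $u=a^q_\alpha$ and $F=s_q\cap S\cap\alpha$. We have $A_\alpha\cap n=u$, and $A_\alpha\setminus n\subseteq A_\gamma$ for $\gamma\in F$, by Lemma~\ref{generic}(b); hence $U_{\alpha,n}\subseteq W(F,n,u)$. As $\alpha\notin B$, the set $A\cap U_{\alpha,n}$ is cofinal in $\delta$, and so is $A\cap W(F,n,u)$. By (a) there is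
\[
\beta\in A\cap S\cap W(F,n,u)\quad\text{with }\beta>\alpha.
\]
Take $r_0\in G\cap P_S$ forcing $\beta\in\dot A$ from (b), then $r'\in G$ extending $r_0$ and $q$ with $\beta\in s_{r'}$, and put $r=r'\upharpoonright S$. By (\ref{restr}), $r\in G$, $r\le r_0$ and $r\le q\upharpoonright S$. Also $\beta\in s_r$ and $s_q\cap S\subseteq s_r\subseteq S$. Let $N=n_r\ge n$. Since $r\in G$, we have $a^r_\xi=A_\xi\cap N$ for $\xi\in s_r$. So $\beta\in W(F,n,u)$ yields
\begin{equation}\label{beta}
a^r_\beta\cap n=u\qquad\text{and}\qquad a^r_\beta\setminus n\subseteq a^r_\gamma\quad\text{for all }\gamma\in F.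
\end{equation}

\emph{Step 4: the amalgamation.} We extend $r$ and $q$ to one condition, giving each set with index outside $S$ only the elements that $q$ and the requirement $A_\beta\subseteq A_\alpha$ force upon it. Define $t$ by $s_t=s_r\cup s_q$, $n_t=N$, $a^t_\xi=a^r_\xi$ for $\xi\in s_r$, and, for $\xi\in s_q\setminus S=s_q\setminus s_r$,
\[
a^t_\xi=a^q_\xi\cup\bigcup\{a^r_\gamma\setminus n:\gamma\in s_q\cap S,\ \gamma>\xi\}\cup E_\xi,
\qquad
E_\xi=\begin{cases}a^r_\beta\setminus n&\text{if }\xi\le\alpha,\\ \emptyset&\text{if }\xi>\alpha.\end{cases}
\]
This is a condition, and $t\le r$ because $n_t=n_r$ and $a^t$ extends $a^r$.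

We check $t\le q$. First, $a^t_\xi\cap n=a^q_\xi$ for $\xi\in s_q$: for $\xi\in S$ because $r\le q\upharpoonright S$, and for $\xi\notin S$ because only elements of $[n,N)$ were added to $a^q_\xi$. Now let $\xi<\xi'$ be in $s_q$. We must show $a^t_{\xi'}\setminus n\subseteq a^t_\xi$.
\begin{itemize}
\item If $\xi,\xi'\in S$, this holds because $r\le q\upharpoonright S$.
\item If $\xi\notin S$ and $\xi'\in S$, then $a^r_{\xi'}\setminus n$ is one of the sets $a^r_\gamma\setminus n$ included in $a^t_\xi$.
\item If $\xi\in S$ and $\xi'\notin S$, then for $\gamma\in s_q\cap S$ with $\gamma>\xi'>\xi$ we have $a^r_\gamma\setminus n\subseteq a^r_\xi$ because $r\le q\upharpoonright S$. If $\xi'>\alpha$, then $E_{\xi'}=\emptyset$. If $\xi'\le\alpha$, then $\xi\in s_q\cap S\cap\alpha=F$, so $E_{\xi'}=a^r_\beta\setminus n\subseteq a^r_\xi$ by (\ref{beta}).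
\item If $\xi,\xi'\notin S$, then every $\gamma>\xi'$ is also above $\xi$; and if $E_{\xi'}\ne\emptyset$, then $\xi<\xi'\le\alpha$ and $E_\xi=E_{\xi'}$.
\end{itemize}
So $t\le q$ and $t\le r\le r_0$, and therefore $t\Vdash\beta\in\dot A\cap S$. Moreover $t$ forces:
\begin{itemize}
\item $A_\beta\cap n=a^r_\beta\cap n=u=A_\alpha\cap n$, by (\ref{beta});
\item $A_\beta\cap[n,N)=a^r_\beta\setminus n=E_\alpha\subseteq a^t_\alpha\subseteq A_\alpha$;
\item $A_\beta\setminus N\subseteq A_\alpha$, since $\alpha<\beta$ are both in $s_t$ and $n_t=N$.
\end{itemize}
Hence $t\Vdash\beta\in U_{\alpha,n}\subseteq U_{\alpha,m}$. As $t\le q$, this contradicts (\ref{q}).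
\end{proof}

\section{Subspaces of size at most $\kappa$}

\begin{lemma}\label{dens}
In $V[G]$, let $\kappa$ be a singular cardinal with $\operatorname{cf}(\kappa)>\omega$. Then $d(A)<\kappa$ for every $A\subseteq X$ with $|A|\le\kappa$.
\end{lemma}

\begin{proof}
Suppose not, and let $A\subseteq\Lambda$ be a counterexample of least order type $\rho$. So every $A'\subseteq\Lambda$ of smaller order type with $|A'|\le\kappa$ has $d(A')<\kappa$. Clearly $A\ne\emptyset$. The set $A$ has no largest element, because removing it would give a set $A'$ of smaller order type with $d(A)\le d(A')+1$. Let $\delta=\sup A$ and $\nu=\operatorname{cf}(\delta)=\operatorname{cf}(\rho)\le|\rho|\le\kappa$. As $\nu$ is regular and $\kappa$ is singular, $\nu<\kappa$.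

\emph{Case $\nu=\omega$.} Write $A=\bigcup_{k<\omega}(A\cap\eta_k)$ with $\eta_k<\delta$. Each $A\cap\eta_k$ has order type less than $\rho$, so $d(A\cap\eta_k)<\kappa$. Since $\operatorname{cf}(\kappa)>\omega$, also $d(A)\le\omega\cdot\sup_kd(A\cap\eta_k)<\kappa$.

\emph{Case $\nu>\omega$.} Let $D$ and $\eta$ be as in Lemma~\ref{tail}. The union of $D$ with a dense subset of $A\cap\eta$ is dense in $A$, and $A\cap\eta$ has order type less than $\rho$. So $d(A)\le d(A\cap\eta)+\nu<\kappa$.

Both cases contradict $d(A)\ge\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{B}]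
The poset $P$ is ccc, and by Lemma~\ref{space} it adds a first countable, zero-dimensional Hausdorff space $X$ with $|X|=d(X)=\pi(X)=\Lambda$. Let $\kappa<\Lambda$ be singular with $\operatorname{cf}(\kappa)>\omega$, and let $Y\subseteq X$ with $|Y|\le\kappa$. By Lemmas~\ref{space} and~\ref{dens}, $\pi(Y)\le\omega+d(Y)<\kappa$. Since $\pi(X)=\Lambda>\kappa$, the space $X$ is a regular $\kappa$-example.
\end{proof}

\begin{remark}
In Lemma~\ref{dens} the hypothesis $\operatorname{cf}(\kappa)>\omega$ is used only in the case $\nu=\omega$, and the singularity of $\kappa$ only to get $\nu<\kappa$. For uncountable $\kappa<\Lambda$ neither can be dropped: if the conclusion of the lemma held for such a $\kappa$, then $X$ would be a regular $\kappa$-example, which is impossible for singular $\kappa$ of cofinality $\omega$ by Theorem~\ref{A}(3) and for regular $\kappa$ by Lemma~\ref{basic}(c). In Example~\ref{final} cofinality $\omega$ needs no separate treatment, because there every cofinal subset of a set without largest element is dense in it.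
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{Analytic Iteration And Power Roots}, \texttt{https://mathreports.ca/download/1769/?tmstv=1776434559}.
\end{thebibliography}

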